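# Indicated coloring: winning with $k$ colors and losing with more

All graphs are finite, simple and have at least one vertex. We write $[k]=\{1,\dots,k\}$.

## The game on bipartite graphs

Two players color a graph $G$ with a color set $C$ of size $m$. At the start no vertex is colored. In each round Indicator selects ("presents") an uncolored vertex $v$, and Painter gives $v$ a color from $C$ that differs from the colors of all already-colored neighbors of $v$. So Indicator controls the order and Painter controls the colors. Say that a vertex *sees* a color if one of its neighbors has that color, and that a vertex is *blocked* if it is uncolored and sees all $m$ colors. Indicator wins if the whole graph becomes properly colored. Painter wins as soon as some vertex is blocked.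

The game is finite, has perfect information and has no draws, so exactly one player has a winning strategy. We write "Indicator wins on $G$ with $m$ colors" or "Painter wins on $G$ with $m$ colors" accordingly. The smallest $m$ with which Indicator wins is the *indicated chromatic number* $\chi_I(G)$. A win for Indicator produces a proper coloring, so $\chi_I(G)\ge\chi(G)$.

Take the star with center $z$ and three leaves, and $m=3$. If Indicator starts with the leaves, Painter gives them three different colors and $z$ is blocked. If Indicator starts with $z$, each leaf sees only one color and Indicator wins. So the order matters, and a harmless graph can be lost by a bad order.

Large $m$ is easy. If $m$ exceeds the maximum degree $\Delta(G)$, no vertex can ever see $m$ colors, so Indicator wins. Hence for each single graph, Indicator wins with all sufficiently many colors. But what about the numbers of colors between the first win and $\Delta(G)+1$? Suppose Indicator wins with $k$ colors. Does he win with more? More colors give Painter more ways to avoid a conflict, but also more ways to create one.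

For $k=1$ the answer is immediate. If Indicator wins with one color, $G$ has no edges, no vertex ever sees a color, and Indicator wins with every number of colors. For $k=2$ a win makes $G$ bipartite, and the following statement settles the matter.

**Proposition 1.** On a bipartite graph Indicator wins with every $m\ge 2$ colors.

**Proof.** Fix a bipartition of $G$ into two sides, and fix one color, called $1$. For an uncolored vertex $v$ let $L(v)$ be the set of colors that $v$ does not see. Call a position *good* if every uncolored $v$ satisfies $1\in L(v)$ and $|L(v)|\ge 2$. The initial position is good because $m\ge2$. We show that from a good position with an uncolored vertex Indicator can reach, with no vertex blocked on the way, a good position with fewer uncolored vertices. Repeating this colors all of $G$.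

Indicator presents any uncolored vertex $v$. If $v$ receives color $1$, let $X$ be the side containing $v$ and $Y$ the other side. If $v$ receives a color different from $1$, let $Y$ be the side containing $v$ and $X$ the other. In both cases the vertices colored since the good position satisfy

1. those in $Y$ have colors different from $1$;
2. those in $X$ have color $1$.

As long as both conditions hold, no vertex is blocked. Indeed, an uncolored $x\in X$ has all its neighbors in $Y$. At the good position it did not see color $1$, and since then no vertex of $Y$ has received color $1$, so $1\in L(x)$. An uncolored $y\in Y$ has all its neighbors in $X$, and those colored since the good position have color $1$. So $y$ has lost at most the color $1$ from a list of size at least $2$, and $L(y)\setminus\{1\}\ne\emptyset$.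

Now Indicator repeats the following. If some uncolored $y\in Y$ has $1\notin L(y)$, he presents it; it receives a color different from $1$, and both conditions persist. Otherwise, if some uncolored $x\in X$ has $L(x)=\{1\}$, he presents it; it receives color $1$, and both conditions persist. Otherwise he stops. This ends because the graph is finite.

When he stops, every uncolored $y\in Y$ has $1\in L(y)$ and also $L(y)\setminus\{1\}\ne\emptyset$, and every uncolored $x\in X$ has $1\in L(x)\neq\{1\}$. So all uncolored vertices have $1$ in their lists and lists of size at least $2$, and the position is good. At least $v$ has been colored. $\blacksquare$

So a win with $k\in\{1,2\}$ colors implies a win with every $m\ge k$ colors.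

## A third class, and the statement to be proved

Where does the argument use that there are only two sides? A vertex of $Y$ has all its neighbors in $X$, where only color $1$ has been used since the good position; that is why its list shrinks by at most one color. If there is a third class $Z$, a vertex of $Y$ also has neighbors in $Z$, and nothing in the argument limits which colors they bring. The count of lost colors stops working there.

One may ask for less. In "Indicated colorings of graphs" the following is conjectured.

**Conjecture.** There is a function $f:\mathbb Z_{>0}\to\mathbb Z_{>0}$ such that for every graph $G$, if Indicator has a winning strategy using $k$ colors, he has also a winning strategy using $f(k)$ colors and every greater number of colors.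

The function $f$ must not depend on $G$. (If it could, $\Delta(G)+1$ would do.) We shall see that the conjecture is false, already for $k=3$.

**Theorem 2.**

(a) If $k\in\{1,2\}$ and Indicator wins on $G$ with $k$ colors, then he wins on $G$ with every $m\ge k$ colors.

(b) For every $k\ge3$ and every $m\ge k+1$ there is a graph $H_{k,m}$ on which Indicator wins with $k$ colors but Painter wins with $m$ colors. Hence no value $f(k)$ is possible for any $k\ge3$, and the conjecture is false.

(c) For every $k\ge3$ and $M\ge k$ there is a graph $G$ such that, among $m\in\{1,\dots,M\}$, Indicator wins with $m$ colors if and only if $m=k$.

(d) For every $k\ge3$ there are graphs with $\chi=k$ and $\chi_I$ arbitrarily large, while $\chi_I(G)=\chi(G)$ if $\chi(G)\le2$.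

Part (a) was proved in the previous section; $f(1)=1$ and $f(2)=2$ are admissible values.

What does (b) require? The graph $H_{k,m}$ must be $k$-colorable, and Painter must win on it with $m>k$ colors. So before anything else we need graphs with few colors and a strong Painter. We begin with three colors.

## A triangle-free graph with a rigid 3-coloring

How can Painter be sure of a win long before any vertex is blocked?

**Definition.** A position is *dead* if its partial coloring does not extend to a proper coloring of $G$ with the given colors.

For example, let $G$ be the path $a\,b\,c\,d$, with two colors, and suppose $a$ and $d$ both have color $1$. No vertex is blocked, but $b$ and $c$ would both need color $2$, so the position is dead.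

**Lemma 3.** From a dead position Painter wins by making arbitrary legal moves.

**Proof.** If no vertex were ever blocked, Painter could always move, and play would continue until all of $G$ is properly colored. That coloring would extend the dead position, which is impossible. $\blacksquare$

So Painter wants a $3$-colorable graph whose proper $3$-colorings are so rigid that he can leave all of them within a few moves. A triangle is as rigid as possible, but Painter cannot deviate there: every legal move agrees with a proper coloring. To let him deviate, we ask for rigidity without triangles.

**Definition.** For a graph $F$, the graph $F\times K_3$ has vertices $(u,i)$ with $u\in V(F)$ and $i\in[3]$, and $(u,i)\sim(w,j)$ if and only if $uw\in E(F)$ and $i\ne j$.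

The map $(u,i)\mapsto i$ is always a proper $3$-coloring, so this graph is $3$-colorable. For instance, if $F$ is a single edge $uw$, then $F\times K_3$ is $K_{3,3}$ minus a perfect matching, that is, a $6$-cycle. It also has a quite different coloring: color $(u,i)$ with $1$ and $(w,i)$ with $2$ for all $i$. This second kind of coloring comes from a proper $3$-coloring of $F$ itself. To exclude it, we take $F$ with $\chi(F)\ge4$.

**A suitable $F$.** We need a connected triangle-free graph with $\chi(F)\ge4$. The Grötzsch graph (Mycielski 1955) is one: take a $5$-cycle $a_1\dots a_5$, vertices $b_1,\dots,b_5$ with $b_i$ adjacent to $a_{i-1}$ and $a_{i+1}$ (indices mod $5$), and a vertex $z$ adjacent to all $b_i$. It is connected. It has no triangle: the neighbors $b_i$ of $z$ are pairwise nonadjacent, so a triangle avoids $z$ and contains at most one $b_i$; the $5$-cycle has no triangle; and $a_{i-1},a_{i+1}$ are nonadjacent. Suppose it had a proper $3$-coloring, with $z$ colored $3$. Then every $b_i$ has color $1$ or $2$. Recolor each $a_i$ of color $3$ with the color of $b_i$. The neighbors $a_{i\pm1}$ of such an $a_i$ did not have color $3$, so they keep their colors, and these differ from the color of their neighbor $b_i$. So the $5$-cycle is now properly colored with $1$ and $2$, which is impossible.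

**Lemma 4.** There is a $3$-colorable graph $G_3$ on which Painter wins with $3$ colors.

**Proof.** Let $F$ be as above and $G_3=F\times K_3$. It is $3$-colorable. It is triangle-free, since the first coordinates of a triangle would form a triangle of $F$. Put $B_i=V(F)\times\{i\}$; each $B_i$ is independent.

**Step 1: rigidity.** This step shows that in every proper $3$-coloring $\varphi$ of $G_3$, two vertices have the same color if and only if they lie in the same $B_i$. (It is a special case of a theorem of Greenwell and Lovász, 1974.)

For $u\in V(F)$ let $\varphi_u:[3]\to[3]$ be given by $\varphi_u(i)=\varphi(u,i)$. If $uw\in E(F)$, properness says
$$\varphi_u(i)\ne\varphi_w(j)\quad\text{whenever } i\ne j. \tag{1}$$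

Suppose first that some $\varphi_u$ is a bijection, and let $w\sim u$. By (1), $\varphi_w(j)$ avoids the two distinct values $\varphi_u(i)$ with $i\ne j$, so $\varphi_w(j)=\varphi_u(j)$. This holds for every $j$, so $\varphi_w=\varphi_u$. Since $F$ is connected, all $\varphi_w$ equal this one bijection. Then $\varphi(w,i)$ depends only on $i$, and distinct $i$ give distinct colors, as claimed.

Suppose now that no $\varphi_u$ is a bijection. Then every $\varphi_u$ takes some value $c(u)$ at two different arguments. If $u\sim w$ and $c(u)=c(w)=c$, then $c$ is taken by $\varphi_u$ at two arguments and by $\varphi_w$ at two arguments, so we can choose $i\neq j$ with $\varphi_u(i)=c=\varphi_w(j)$. This contradicts (1). So $c$ is a proper $3$-coloring of $F$, contradicting $\chi(F)\ge4$. This case does not occur.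

**Step 2: Painter leaves all proper colorings within three moves.** We now write $p,q$ for the first two vertices of $G_3$ that Indicator presents, and show that Painter can reach a dead position. By Lemma 3 that suffices.

If $p\not\sim q$, all three colors are legal for $q$. If $q$ lies in the same $B_i$ as $p$, Painter gives $q$ a color different from that of $p$; otherwise he gives $q$ the color of $p$. By Step 1 the position is dead.

If $p\sim q$, the two lie in different classes $B_i$ and have different colors. No vertex is blocked yet, as only two colors are in use. Let $z$ be the third vertex presented. If $z$ lies in the class of $p$ or of $q$, Painter gives $z$ the third color, which is legal because it is unused. Now $z$ differs in color from a vertex of its own class, so the position is dead. If $z$ lies in the remaining class, then $z$ is nonadjacent to one of $p,q$, since $G_3$ has no triangle. Painter gives $z$ the color of that vertex; this is legal, because the other of $p,q$ has a different color. Now two vertices of different classes share a color, and the position is dead. $\blacksquare$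

## Reference cliques give Painter nothing

We now want to modify a graph $G$ on which Painter is strong so that with $k$ colors Indicator wins. Let $V(G)=V_1\sqcup\dots\sqcup V_k$ be a partition into independent sets. The natural thing is to pin down the coloring: add a clique $t_1,\dots,t_k$ and join $t_i$ to every vertex of $G$ outside $V_i$. With $k$ colors Indicator presents the $t_i$ first, and then each vertex of $V_i$ must take the color of $t_i$. He wins.

However, he wins on this graph with every $m\ge k$ colors, so it is no counterexample. He again presents $t_1,\dots,t_k$ first. During this, no vertex is blocked: an uncolored $t_j$ sees at most $k-1$ colors, and a vertex of $V_i$ is adjacent to only $k-1$ of the $t$'s. The $t_i$ receive distinct colors; call them $1,\dots,k$. From then on color $i$ cannot appear on $V_l$ with $l\ne i$, since $V_l$ is joined to $t_i$. So color $i$ is used only on $t_i$ and on $V_i$, and no vertex of $V_i$ ever sees it. Nothing is ever blocked.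

The trouble is that the reference vertices form a clique, so they have different colors *for every* $m$. We want reference vertices $x_1,\dots,x_k$ that are forced to have distinct colors when there are $k$ colors, but may all have the same color when there are more.

This is easy to arrange. Take a clique $Q$ on $k-1$ vertices and join both $t$ and $x$ to all of $Q$, with $t\not\sim x$. With $k$ colors, $x$ must have the color of $t$. With at least $k+1$ colors, $x$ need not: if $t$ and $Q$ use $k$ colors, $x$ may have a further one. (For $k=3$ this is $K_4$ minus the edge $tx$.) So let $x_i$ copy the color of $t_i$ through its own clique $Q_i$, with the $x_i$ pairwise nonadjacent, and let the $x_i$ do the pinning.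

Now suppose Painter wins on $G$ with $\ell$ colors, and play with $\ell+1$ colors. Painter's plan is to reserve one color $f$, give $f$ to every $x_i$, and play the $\ell$-color game on $G$ with the other colors $C_0$. If the $x_i$ are colored early, this works: at some moment a vertex $v$ of $G$ sees all of $C_0$, and it also sees $f$.

But Indicator need not color the $x_i$ early. If $v$ sees all of $C_0$ while no neighbor of $v$ among the $x_i$ is colored, then $f$ is still legal for $v$; Indicator presents $v$, Painter has to use $f$ there, and the plan has nothing more to say. What would save it? Suppose that some uncolored $x_i$ adjacent to $v$ has itself already seen all of $C_0$. Then both $v$ and $x_i$ can only take $f$, and they are adjacent: the position is dead. Now $x_i$ sees the vertices of all classes except $V_i$. So it is enough that *all colors of $C_0$ occur on a single class* $j\ne i$. One copy of $G$ need not provide this; many copies do. Painter makes the first vertex in each new copy carry a color that is new for its class. After boundedly many copies some class $j$ has seen all of $C_0$, and if one copy is still untouched, Painter plays his winning strategy there.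

## The graph $A_{k,\ell}(G)$

**Definition.** Let $k\ge3$ and $\ell\ge k$, and let $G$ be a graph with a fixed partition $V(G)=V_1\sqcup\dots\sqcup V_k$ into independent, possibly empty sets, called *classes*. The graph $A=A_{k,\ell}(G)$ is built as follows.

- Take $N=k\ell$ disjoint copies of $G$. Vertices of copies inherit their class in $[k]$.
- Add pairwise nonadjacent vertices $x_1,\dots,x_k$, with $x_i$ adjacent to every vertex, in every copy, whose class is different from $i$.
- Add a clique on $t_1,\dots,t_k$. For each $i\in[k]$ add a clique $Q_i$ on $k-1$ new vertices, each adjacent to both $t_i$ and $x_i$.

There are no other edges. The vertices of $D=\{t_1,\dots,t_k\}\cup\bigcup_iQ_i$ are called *inner*.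

The only non-inner neighbors of inner vertices are among the $x_i$, and the only neighbors of a copy vertex outside its copy are among the $x_i$.

As a small example, take $k=\ell=3$ and let $G$ be one vertex, of class $1$. Then $A$ has $9$ copy vertices, each adjacent to $x_2$ and $x_3$; three vertices $x_i$; a triangle $t_1t_2t_3$; and three edges $Q_1,Q_2,Q_3$, where both ends of $Q_i$ are joined to $t_i$ and $x_i$. In total there are $9+3+3+6=21$ vertices.

The graph $A$ is $k$-colorable: give $t_i$, $x_i$ and all class-$i$ vertices color $i$, and give $Q_i$ the colors $[k]\setminus\{i\}$. Each kind of edge is respected: $t$–$t$ edges, $t_i$–$Q_i$ and $x_i$–$Q_i$ edges, edges inside $Q_i$, edges from $x_i$ to classes other than $i$, and edges inside copies, which join different classes. Since $A$ contains the clique on $t_1,\dots,t_k$, $\chi(A)=k$.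

**Lemma 5.** (i) Indicator wins on $A_{k,\ell}(G)$ with $k$ colors.

(ii) If Painter wins on $G$ with $\ell$ colors, then Painter wins on $A_{k,\ell}(G)$ with $\ell+1$ colors.

### Forced colors when there are $k$ colors

**Proof of (i).** Indicator moves from $t$ to $Q$ to $x$ to the copies, and we check that no vertex is blocked on the way.

**Step 1: fix the names of the colors.** Indicator presents $t_1,\dots,t_k$. An uncolored $t_j$ sees at most $k-1$ colors, a vertex of $Q_i$ sees at most one, and other vertices see none. The $t_i$ receive $k$ distinct colors; name the color of $t_i$ "$i$".

**Step 2: transport color $i$ through $Q_i$.** He presents the vertices of $Q_1,\dots,Q_k$. An uncolored vertex of $Q_i$ sees at most $1+(k-2)<k$ colors, from $t_i$ and from the rest of $Q_i$. The vertex $x_i$ sees only colors from $Q_i$, at most $k-1$ of them. So nothing is blocked. At the end the $k-1$ vertices of $Q_i$ carry distinct colors different from $i$, so exactly the colors $[k]\setminus\{i\}$.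

**Step 3: the $x_i$ receive distinct colors.** He presents $x_1,\dots,x_k$. Since these are pairwise nonadjacent and no copy vertex is colored, $x_i$ sees exactly $[k]\setminus\{i\}$ and gets color $i$. A class-$i$ copy vertex is adjacent only to the $x_l$ with $l\neq i$, so it does not see $i$ and is not blocked.

**Step 4: the copies are forced.** He presents the copy vertices in any order. We claim by induction that each class-$i$ vertex gets color $i$. A class-$i$ vertex has as neighbors the $x_l$ with $l\ne i$, of color $l$, and copy vertices of classes $l\ne i$, which by induction have color $l$ if they are colored. So it never sees $i$, and it sees all other colors because of the $x_l$. It is not blocked, and when presented it gets $i$. So the whole graph is properly colored. $\blacksquare$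

### Painter's strategy with $\ell+1$ colors

**Proof of (ii).** Let $C$ be the color set, $|C|=\ell+1$. Fix $f\in C$ and put $C_0=C\setminus\{f\}$, so $|C_0|=\ell\ge k$. Fix a proper coloring $\theta$ of the graph induced by $D$ with colors from $C_0$; it exists, because this graph is $k$-colorable and $k\le\ell$. Call a copy *touched* if it has a colored vertex. Note that a graph on which Painter wins has at least one vertex.

**Step 1: the rules.** This step says how Painter moves until the critical moment, which is defined in Step 4.

Inner vertices are colored by $\theta$. Each $x_i$ is colored $f$. Copy vertices are treated in two phases.

*Phase 1* lasts until there is a class $j$ such that every color of $C_0$ occurs on some colored class-$j$ vertex of the copies. When, during Phase 1, the first vertex of an untouched copy is presented, say of class $j'$, Painter picks a color $c\in C_0$ that does not yet occur on class-$j'$ vertices of copies. Such a $c$ exists because Phase 1 is not over. He fixes an injection $\pi:[k]\to C_0$ with $\pi(j')=c$, which is possible as $\ell\ge k$. From now on, forever, he colors each class-$i$ vertex of this copy with $\pi(i)$; in particular the presented vertex gets $c$.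

*Phase 2* begins when Phase 1 ends. Painter fixes a copy $G^*$ that is untouched at that time. In $G^*$ he follows his winning strategy for the $\ell$-color game on $G$ with color set $C_0$. Every other copy untouched at the end of Phase 1 is colored by some fixed injection from classes to $C_0$. Copies touched in Phase 1 keep their injections.

**Step 2: a copy $G^*$ is available.** This step explains the number $N=k\ell$. Each copy touched in Phase 1 contributed, with its first vertex, a pair (class, color) that had not occurred before. So distinct touched copies contributed distinct pairs. While Phase 1 is not over, each class shows at most $\ell-1$ colors of $C_0$, so at most $k(\ell-1)$ pairs have occurred and at most $k(\ell-1)$ copies are touched. The move that ends Phase 1 touches at most one more copy. So at the end of Phase 1 at most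
$$k(\ell-1)+1<k\ell=N \tag{2}$$
copies are touched, and an untouched one exists. (For $k=\ell=3$: at most $7$ of $9$.)

If Phase 1 never ends, then at most $k(\ell-1)<N$ copies are ever touched, so some copy is never touched and Indicator does not complete the coloring. Once we know that Painter's moves are legal, this means that play ended with a blocked vertex, and Painter has won. We may therefore assume that Phase 1 ends; let $j$ be the class found.

**Step 3: all these moves are legal.** This step checks that the rules never tell Painter to make an improper move. As long as they are followed, $f$ occurs only on the $x_i$. The neighbors of $x_i$ are vertices of $Q_i$ and copy vertices; none of these is colored $f$, so $f$ is legal for $x_i$. Inner vertices and copy vertices receive colors of $C_0$, and outside $D$, respectively outside their copy, they have neighbors only among the $x_i$, which are colored $f$ if they are colored. So only conflicts inside $D$ or inside one copy matter. Inside $D$ the coloring $\theta$ is proper. In a copy colored by an injection, adjacent vertices lie in different classes and get different colors. In $G^*$ Painter's strategy makes only legal moves of the $\ell$-color game, which starts there from the uncolored copy.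

**Step 4: the critical moment.** This step shows that Painter wins. To complete the coloring of $A$, Indicator must present all vertices of $G^*$. The moves in $G^*$ form a play of the $\ell$-color game on $G$ with colors $C_0$, in which Painter follows a winning strategy, so the coloring of $G^*$ cannot be completed without some uncolored $v\in V(G^*)$ seeing, at some moment, all colors of $C_0$ on its neighbors inside $G^*$. Call the first such moment *critical*. If play ends before it, the coloring is not complete, so some vertex was blocked and Painter has won. Otherwise consider the critical moment and such a $v$. At this moment $f$ still occurs only on $x$'s, and class $j$ carries all colors of $C_0$, since colored vertices keep their colors. As $k\ge3$, we can choose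
$$i\in[k]\setminus\{j,\ \mathrm{class}(v)\}. \tag{3}$$
Since $i\ne\mathrm{class}(v)$, we have $x_i\sim v$. Since $i\ne j$, the vertex $x_i$ is adjacent to all class-$j$ vertices of all copies.

If $x_i$ is colored, its color is $f$. Then $v$ sees $C_0\cup\{f\}=C$ and is blocked, so Painter has won.

If $x_i$ is uncolored, it sees all of $C_0$ on class-$j$ vertices. In any proper extension of the present coloring, $x_i$ would have color $f$; and $v$, which is uncolored and sees all of $C_0$, would also have color $f$. But $x_i\sim v$. So the position is dead, and by Lemma 3 Painter wins, from now on with arbitrary legal moves. $\blacksquare$

The hypothesis $k\ge3$ enters in (3). With $k=2$ and $j\ne\mathrm{class}(v)$ there would be no such $i$, in agreement with Proposition 1.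

## Iterating the construction: the conjecture fails

Lemma 5(ii) raises the number of colors on which Painter wins from $\ell$ to $\ell+1$, and for $k=3$ the new graph is again $3$-colorable. So the same construction serves twice: it provides $3$-colorable graphs on which Painter wins with any prescribed number of colors, and, used once more, it gives Indicator the win with $k$ colors.

**Step 1: 3-colorable graphs with a strong Painter.** This step supplies the input for Lemma 5. Let $G_3$ be as in Lemma 4, and for $\ell\ge3$ put
$$G_{\ell+1}=A_{3,\ell}(G_\ell),$$
using any partition of $V(G_\ell)$ into three independent sets. We claim:
$$\text{for every }\ell\ge3,\ G_\ell\text{ is 3-colorable and Painter wins on }G_\ell\text{ with }\ell\text{ colors.} \tag{4}$$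
For $\ell=3$ this is Lemma 4. If it holds for $\ell$, then $G_\ell$ has a partition into three independent sets, so $G_{\ell+1}$ is defined; $\chi(G_{\ell+1})=3$; and by Lemma 5(ii) Painter wins on $G_{\ell+1}$ with $\ell+1$ colors.

**Step 2: proof of Theorem 2(b).** This step gives Indicator the win with $k$ colors. For $k\ge3$ and $m\ge k+1$ let
$$H_{k,m}=A_{k,m-1}(G_{m-1}),$$
where $G_{m-1}$ is partitioned into three independent sets together with $k-3$ empty sets. This is allowed, since $m-1\ge k\ge3$. By Lemma 5(i) Indicator wins on $H_{k,m}$ with $k$ colors. By (4), Painter wins on $G_{m-1}$ with $m-1$ colors, so by Lemma 5(ii) Painter wins on $H_{k,m}$ with $m$ colors.

Consequently no finite value $f(k)$ is possible for any $k\ge3$: a candidate value is refuted by $H_{k,m}$ with $m=\max\{f(k),k+1\}$. In particular, with $k=3$ and $m=\max\{f(3),4\}$, Indicator wins on $H_{3,m}$ with $3$ colors but not with $m\ge f(3)$ colors. The conjecture is false. $\blacksquare$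

## Disjoint unions: an isolated winning number, and large $\chi_I$

Both remaining parts combine the graphs above in disjoint unions. The principle is this: if a graph is a disjoint union and Painter wins with $m$ colors on one part $P$, then Painter wins on the whole graph with $m$ colors. He follows his winning strategy on $P$ and plays arbitrary legal moves elsewhere. A presented vertex elsewhere has a legal color unless it is blocked, and then Painter has already won. There are no edges between parts, so the play on $P$ is a play of the game on $P$. Indicator cannot complete $P$, and so Painter wins.

**Proof of Theorem 2(c).** If $M=k$, take $G=K_k$. With $k$ colors an uncolored vertex sees at most $k-1$ colors, so Indicator wins; with $m<k$ colors there is no proper coloring, so he loses.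

If $M>k$, let $G$ be the disjoint union of $H_{k,k+1},\dots,H_{k,M}$. With $k$ colors Indicator wins by treating the parts $H_{k,m}$ one after another, using his winning strategy on each. With $m<k$ colors he loses, because $G$ contains $K_k$. With $m$ colors, $k<m\le M$, Painter wins on the part $H_{k,m}$ and hence on $G$. $\blacksquare$

**Proof of Theorem 2(d).** Let $k\ge3$ and $M\ge k$, and let $G$ be the disjoint union of $K_k$ and $G_3,G_4,\dots,G_M$. Since the graphs $G_\ell$ are $3$-colorable and $k\ge3$, we have $\chi(G)=k$. For $3\le m\le M$, Painter wins with $m$ colors on the part $G_m$ by (4), hence on $G$. For $m<3\le k$ there are too few colors for a proper coloring. So Indicator wins with no $m\le M$, that is, $\chi_I(G)>M$. As $M$ was arbitrary, $\chi_I$ is arbitrarily large for $\chi=k$.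

Now let $\chi(G)\le2$. If $\chi(G)=1$, then $G$ has no edges and Indicator wins with one color, so $\chi_I(G)=1$. If $\chi(G)=2$, then Indicator wins with $2$ colors by Proposition 1, and he cannot win with one color because $G$ has an edge; so $\chi_I(G)=2$. $\blacksquare$
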